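# Families of d.c.e. sets with exactly $n$ computable numberings

## 1. One set, and then two

A numbering of a family of sets is a list of its members, with repetitions allowed. If the list must be presented effectively, and two lists are identified when each can be translated computably into the other, how many lists can one family have? We ask this for families of differences of c.e. sets: can the number be finite, and can it be any prescribed $n$? The problem is taken from the slides "Computable numberings on the approach by Sorbi and Goncharov."

**Definition (d.c.e. sets).** A set $A\subseteq\mathbb N$ is a $\Sigma_2^{-1}$-set, or d.c.e. set, if $A=X\setminus Y$ with $X,Y$ c.e.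

If we enumerate $X$ and $Y$ in stages and look at $X_s\setminus Y_s$, a fixed $x$ may enter and may later leave, but it never returns: its membership changes at most $0\to1\to0$. Conversely, suppose a computable approximation starts with the empty set and each membership changes at most $0\to1\to0$. Then the limit is $X\setminus Y$, where $X$ collects everything ever put in and $Y$ everything ever removed. For example, each c.e. set and each complement of a c.e. set is d.c.e. The pattern $0\to1\to0$ is the only resource in this talk, and both we and our opponents have it.

**Definition (numberings).** A numbering of a family $\mathcal S$ of subsets of $\mathbb N$ is a surjection $\nu:\mathbb N\to\mathcal S$. If $\mathcal S$ consists of $\Sigma_2^{-1}$-sets, $\nu$ is $\Sigma_2^{-1}$-computable when $\{\langle x,k\rangle:x\in\nu(k)\}$ is a $\Sigma_2^{-1}$-set. For numberings of the same family, $\nu\le\mu$ means $\nu(k)=\mu(f(k))$ for all $k$, for some computable $f$; and $\nu\equiv\mu$ means $\nu\le\mu\le\nu$. The Rogers semilattice $\mathcal R_2^{-1}(\mathcal S)$ is the set of $\equiv$-classes of $\Sigma_2^{-1}$-computable numberings of $\mathcal S$, ordered by $\le$. "Exactly $n$ numberings" means that $\mathcal R_2^{-1}(\mathcal S)$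 has exactly $n$ elements.

**The case $n=1$.** If $\mathcal S=\{B\}$ with $B$ d.c.e., then $\mathcal R_2^{-1}(\mathcal S)$ has one element. The only map $\mathbb N\to\{B\}$ is the constant one, and it is $\Sigma_2^{-1}$-computable because $\{\langle x,k\rangle:x\in B\}$ is d.c.e.

What changes when there is more than one set? Take $\mathcal S=\{\emptyset,\{0\}\}$. A numbering $\nu$ is determined by $D_\nu=\{k:0\in\nu(k)\}$, it is $\Sigma_2^{-1}$-computable iff $D_\nu$ is d.c.e., and $\nu\le\mu$ iff $D_\nu\le_mD_\mu$. So $\mathcal R_2^{-1}(\mathcal S)$ is the order of $m$-degrees of d.c.e. sets other than $\emptyset,\mathbb N$. It is infinite: already the c.e. sets have infinitely many Turing degrees, by the Sacks density theorem. We jumped from one to infinity, because a list has infinitely many places at which it may choose between two sets, and it may choose late.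

Three facts surround the question. Khutoretskii: if a family of c.e. sets has a Rogers semilattice of computable numberings, in the usual c.e. sense, with more than one element, then this semilattice is infinite. Badaev and Talasbaeva: for every $n\in\omega\cup\{\omega\}$, $n\ne0$, there is a family of $n$ c.e. sets whose $\mathcal R_2^{-1}$ has exactly one element, and there is a family of two $\Sigma_2^{-1}$-sets $A\subsetneq B$ whose $\mathcal R_2^{-1}$ has exactly one element. None of these is used below. We prove the following.

**Theorem 1.** Let $A$ be a finite set and $\mathcal U$ a nonempty upward closed family of subsets of $A$. There is a family $\mathcal S$ of $\Sigma_2^{-1}$-sets, with a $\Sigma_2^{-1}$-computable numbering, such that $\mathcal R_2^{-1}(\mathcal S)\cong(\mathcal U,\subseteq)$.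

**Corollary 2.** For every $n\ge2$ there is a family $\mathcal S$ of $\Sigma_2^{-1}$-sets such that $\mathcal R_2^{-1}(\mathcal S)$ has exactly $n$ elements: a greatest one and $n-1$ pairwise incomparable minimal ones (a two-element chain if $n=2$).

To get the corollary, take $A=\{1,\dots,n-1\}$ and $\mathcal U=\{A\}\cup\{A\setminus\{a\}:a\in A\}$. This is upward closed and has $n$ elements. So the analogue of Khutoretskii's theorem fails for $\Sigma_2^{-1}$-computable numberings.

## 2. Counting the restrictions of one list

Suppose for a moment that our opponents are lazy: they only select entries from a list $\lambda$ that we wrote. Then finite counts are easy, and the tool is a maximal set.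

**Definition (maximal set).** A c.e. set $M$ with infinite complement $\overline M$ is maximal if for every c.e. $W$ one of $W\cap\overline M$, $\overline M\setminus W$ is finite.

Maximal sets exist by a classical theorem (we construct one ourselves later). If $M$ is maximal, $\overline M$ has no infinite c.e. subset: given one, enumerated without repetition as $b_0,b_1,\dots$, the c.e. set $\{b_0,b_2,\dots\}$ would split $\overline M$ into two infinite parts. In particular $M$ is not computable.

For a list $\lambda$ with a computable index set and a nonempty c.e. set $W$ of indices, write $\lambda|_W=\lambda\circ h$ with $h$ computable of range $W$. Up to $\equiv$ this does not depend on $h$: from $n$ search for $n'$ with $h'(n')=h(n)$.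

Fix a maximal $M$. The indices are $(i,0),(i,1)$, $i\in\mathbb N$, and
$$\lambda(i,0)=\{2i\},\qquad \lambda(i,1)=\{2i\}\ (i\notin M),\qquad \lambda(i,1)=\{2i,2i+1\}\ (i\in M).$$
Let $\mathcal S_0$ be the family of these sets.

**Proposition 3.** The numberings $\lambda|_W$ of $\mathcal S_0$ ($W$ c.e., $\lambda|_W$ onto $\mathcal S_0$) form exactly three $\equiv$-classes.

**Proof.** Let $W_p=\{i:(i,p)\in W\}$ and $T(W)=\{p:\overline M\setminus W_p\text{ is finite}\}$. By maximality, $W_p\cap\overline M$ is finite if $p\notin T(W)$. If $i\in M$, each of $(i,0),(i,1)$ is the only index of its set, so both are in $W$. If $i\notin M$, the set $\{2i\}$ has exactly the indices $(i,0),(i,1)$, so one of them is in $W$. Hence $\overline M\subseteq W_0\cup W_1$ and $T(W)\neq\emptyset$.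

If $T(W)\subseteq T(W')$, then all but finitely many $c\in W$ lie in $W'$: those with $i\in M$ always do; for $p\in T(W)$ almost all $(i,p)$ with $i\in\overline M$ are in $W'$; for $p\notin T(W)$ only finitely many $(i,p)\in W$ have $i\in\overline M$. So $\lambda|_W\le\lambda|_{W'}$: send $c$ to itself, and treat the finitely many exceptions by a finite table.

Conversely let $\lambda|_W\le\lambda|_{W'}$. Then there is a partial computable $\gamma$ with domain $W$, values in $W'$ and $\lambda(\gamma(c))=\lambda(c)$. Suppose $p\in T(W)\setminus T(W')$. The set $N=\{i:(i,p)\in W,\ \gamma(i,p)\neq(i,p)\}$ is c.e. It lies in $\overline M$, because for $i\in M$ the index $(i,p)$ is the only one of its set. For almost all $i\in\overline M$ we have $(i,p)\in W$ and $(i,p)\notin W'$, so $i\in N$. Thus $N$ is an infinite c.e. subset of $\overline M$, which is impossible.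

So classes correspond to values $T(W)$. Each nonempty $T\subseteq\{0,1\}$ occurs, from $W=\{(i,p):p\in T\text{ or }i\in M\}$. There are three such $T$. $\square$

What changes in general? Two things. First, a combinatorial one: if each block has a finite set $J$ of positions, and the positions in a common cell of one fixed partition coincide outside $M$, the relevant sets $T\subseteq J$ are those meeting every cell. There are $\prod_G(2^{|G|}-1)$ of these, an odd number, so one partition never gives $n=2$. Several partitions are needed (Section 3). Second, opponents are not lazy (Section 4).

## 3. Transversals of several partitions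

Let $A,\mathcal U$ be as in Theorem 1 and $J=A\cup\{*_1,*_2\}$ with two new points. Let $\Pi_0,\dots,\Pi_{q-1}$ list these partitions of $J$ into two nonempty cells:
$$\{\{*_1\},J\setminus\{*_1\}\},\quad \{\{*_2\},J\setminus\{*_2\}\},\quad \{A\setminus U,\;U\cup\{*_1,*_2\}\}\ \text{ for each }U\subseteq A,\ U\notin\mathcal U.$$
Here $A\setminus U\ne\emptyset$, since $A\in\mathcal U$. Let $\mathcal T$ be the set of all $T\subseteq J$ that meet every cell of every $\Pi_u$.

**Lemma 4.** $T\mapsto T\cap A$ is an isomorphism $(\mathcal T,\subseteq)\cong(\mathcal U,\subseteq)$.

**Proof.** The first two partitions force $*_1,*_2\in T$, and then every cell other than the cells $A\setminus U$ is met. So $T\in\mathcal T$ iff $*_1,*_2\in T$ and $T\cap A\not\subseteq U$ for all $U\notin\mathcal U$. The last condition says $T\cap A\in\mathcal U$: if $T\cap A\notin\mathcal U$, it fails for $U=T\cap A$; if $T\cap A\in\mathcal U$ and $T\cap A\subseteq U$, then $U\in\mathcal U$. $\square$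

For $n=2$: $A=\{1\}$, $\mathcal U=\{\emptyset,\{1\}\}$, there are only the first two partitions, and $\mathcal T=\{\{*_1,*_2\},J\}$. For $n=3$: $A=\{1,2\}$, one more partition $\{A,\{*_1,*_2\}\}$, and $T$ consists of both stars and at least one of $1,2$.

The target is now a family with $\mathcal R_2^{-1}(\mathcal S)\cong(\mathcal T,\subseteq)$.

## 4. A list that decides late

The sensible first attempt is to take a list as in Section 2 and hope that every numbering is equivalent to a restriction. For $\mathcal S_0$ this fails, as follows. By the Friedberg splitting theorem, $M=D\cup D'$ with $D,D'$ disjoint, c.e. and noncomputable. Put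
$$\pi(3i)=\{2i\},\qquad \pi(3i+1)=\lambda(i,1),\qquad \pi(3i+2)=\{2i\}\cup\{2i+1: i\in D\}.$$
This is a c.e., hence $\Sigma_2^{-1}$-computable, numbering of $\mathcal S_0$. If it were equivalent to a restriction, then $\pi\le\lambda$ via some computable $f$. Since $2i\in\pi(3i+2)$, $f(3i+2)$ is $(i,0)$ or $(i,1)$. Let $R=\{i:f(3i+2)=(i,1)\}$, a computable set. For $i\in M$ we have $i\in R$ iff $i\in D$, so $D=M\cap R$ and $D'=M\setminus R$. By maximality $R\cap\overline M$ or $\overline M\setminus R$ is finite. In the first case $D$ is $R$ minus a finite set, in the second $D'$ is $\overline R$ minus a finite set. Either way a noncomputable set is computable, a contradiction.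

So the point of failure is this: the opponent shows $2i$ and waits. As long as $i\notin M$ he need not say which position he copies. When $i$ enters $M$ he chooses. We need a way to make him commit before $i$ enters $M$, and to hold him to it afterwards.

## 5. Show, remove, lock

Here is how $0\to1\to0$ helps. Let $V$ be one entry of the opponent's list, and let $z$ be a number reserved for dealing with this entry. Put $z$ into $\lambda(c)$ and not into $\lambda(c')$. If $V$ shows $z$, remove $z$ from $\lambda(c)$. If $V$ kept $z$, it would be equal to no set of our family. So $V$ must drop $z$, and having gone $0\to1\to0$ it can never take $z$ back. Now put $z$ into $\lambda(c')$ for good: $V\ne\lambda(c')$, whatever happens later. The value at $z$ has changed $0\to1\to0$ in $c$ and $0\to1$ in $c'$, which is allowed. We have locked $V$ out of $c'$. The locking step can be postponed until $i$ enters $M$, and until then the positions of block $i$ may coincide again.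

Several difficulties come with this, each answered by a device of the construction.

The opponent may never answer. Then the positions of a block carry different tokens forever, and a restriction that omits position $p$ loses a set. So for each test $\tau$ we create *covers* $(\tau,p)$, which share the content of $(i,p)$, including the test token $y_{\tau,p}$. A restriction containing the covers can still omit the position. When another test $\tau'$ starts on top of $\tau$, the positions receive $y_{\tau',p}$, and the older covers $(\tau,p)$ receive tokens $w_{\tau',\tau,p}$ instead. In this way different sets are never included in one another. When a test ends, its covers are *retired*: each gets a private column $id$, and thus becomes a set with exactly one index.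

The covers that are never retired must not create new classes of numberings. So every opponent is also tested for listing them (goal "cover").

A token $y_{\tau,p}$ that was shown and removed has already been in $(\tau,p)$ and in the later covers copied from $(i,p)$, so it cannot be put back there. For these covers a second token $\ell_i$ is used, which was shown, removed and dropped before $\tau$ started (Rule L).

After committing to $c$, the opponent may move to a different set while $i\notin M$. Then he shows a token that is not in $\lambda(c)$. At that moment we put $i$ into $M$ (capture), and the locks exclude everything except $c$, while the token he showed excludes $c$.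

An opponent may show a token and drop it although we keep it. Then we put it into all sets (it becomes *universal*), and his list is no longer a numbering of our family.

Finally, block $i$ uses the partition determined by its rank in $\overline M$, so that each $\Pi_u$ is used infinitely often, and opponent $e$ may disturb only blocks of rank at least $c_e=2q(e+1)$. So $\overline M$ settles down, and the blocks occupied forever by tests are sparse. For the finitely many blocks forbidden to $e$ the translation is done by hand, with help from one more sort of column, $\zeta_\tau$.

## 6. Rows, tokens, indices

**Rows.** Let $W_{d,s}$ be finite approximations, uniformly computable and increasing in $s$, of the c.e. sets $W_d$, with $W_{d,0}=\emptyset$. Pairings are bijective. For $e=\langle d,d'\rangle$ and the *row* $m=\langle e,k\rangle$, whose *owner* is $e$, put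
$$V_{m,s}=\{x:\langle x,k\rangle\in W_{d,s}\setminus W_{d',s}\},\qquad V_m=\lim_sV_{m,s}=:\pi_e(k).$$
For fixed $x$ the value $V_{m,s}(x)$ changes at most $0\to1\to0$, and every $\Sigma_2^{-1}$-computable numbering is some $\pi_e$. We say that $V_m$ *shows* $x$ at $s$ if $x\in V_{m,s}$, and that $V_m$ *has lost* $x$ by $s$ if $x\in V_{m,r}$, $x\notin V_{m,r'}$ for some $r<r'\le s$. Then $x\notin V_{m,t}$ for all $t\ge r'$, and $x\notin V_m$. Fix a row $m_0$ with $V_{m_0,s}=\emptyset$ for all $s$.

**Tokens.** We identify $\mathbb N$ computably with the set of tokens $X^m$, where $m\in\mathbb N$ and $X$ is a *column name*. The token $X^m$ is meant for row $m$. We also write $X$ for the column $\{X^m:m\in\mathbb N\}$. The column names are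
$$\beta_i,\quad \ell_i,\quad g_{i,r,G},\quad y_{\tau,p},\quad w_{\tau,\sigma,p},\quad \zeta_\tau,\quad id_c,$$
with $i,r,\tau,\sigma\in\mathbb N$, $p\in J$, $G\subseteq J$, and $c$ a formal name of an index.

**Indices.** Block $i\in\mathbb N$ has *positions* $(i,p)$, $p\in J$. *Tests* are named by the stage $\tau\ge1$ at which they start, at most one per stage. A test has a block, an owner and a goal. When test $\tau$ starts at block $i$, *covers* $(\tau,p)$, $p\in J$, are created; they belong to block $i$. (Positions and covers are tagged, hence distinct.) We build contents $\lambda_s(c)$; a cover is empty before its creation. A test is *active* from its start until it is *ended* or *terminated*. Its covers are active while it is active, and *retired* afterwards. Positions are never retired.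

**Other data.** $M$ is a c.e. set of blocks; at any moment $a_0<a_1<\cdots$ lists the current complement of $M$, and $\mathrm{rk}(i)=|\{i'<i:i'\notin M\}|$, so $i=a_{\mathrm{rk}(i)}$ if $i\notin M$. Let $c_e=2q(e+1)$. A block $i\notin M$ is *eligible* for $e$ if $\mathrm{rk}(i)\ge c_e$. As $M$ only grows, $\mathrm{rk}(i)$ never increases, so a block not eligible for $e$ never becomes eligible for $e$ again. Each block has at each moment a current *phase* $r$ and a current partition. There is a partial function $f$ from rows to indices, the *commitments*; values once defined never change. Each value is of *id type* or of *test type*, the latter with an *answer token*. An owner $e$ is *free* if it owns no active test.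

**Live tokens.** At a given moment the following tokens are live: all $\beta_i^m$; $\ell_i^m$ if $m$ has not been released at $i$; tokens of $g_{i,r,G}$ for the current phase $r$ of block $i$ and the cells $G$ of its current partition (if $i\in M$, the phase at the time $i$ entered $M$ stays current forever); tokens of those columns $y_{\tau,p},w_{\tau,\sigma,p}$ that were put in, from the start of $\tau$ until $\tau$ is ended (forever if $\tau$ is terminated); tokens of $id_c$ and $\zeta_\tau$ once these columns have been put in. A token may be declared *universal*: it is then put in all indices, existing and future, and never removed.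

## 7. The construction

**Stage 0.** $M=\emptyset$; every block $i$ is in phase $0$ with partition $\Pi_{i\bmod q}$; and $\lambda_0(i,p)=\beta_i\cup\ell_i\cup g_{i,0,G}$, where $p\in G\in\Pi_{i\bmod q}$.

The operations are as follows. Removals never affect universal tokens.

* *Start($\tau$)* at block $i\notin M$: create each $(\tau,p)$ as a copy of the current $\lambda(i,p)$; put $y_{\tau,p}$ in $(i,p)$ and $(\tau,p)$; put $w_{\tau,\sigma,p}$ in $(\sigma,p)$ for every other test $\sigma$ active at block $i$ and every $p\in J$.
* *Retire* $(\tau,p)$, block $i$: put $id_{(\tau,p)}$ in it. Rule L: also put $\ell_i^m$ in it for each $m$ that was released at $i$ and for which $V_m$ had lost $\ell_i^m$ by some stage $<\tau$.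
* *End($\tau$)*, $\tau$ active at block $i$: remove all tokens of the columns $y_{\tau,p},w_{\tau,\sigma,p}$ from all indices; $\tau$ stops being active; retire all $(\tau,p)$; put $\zeta_\tau$ in all positions and all active covers of block $i$.
* *Separate($i$)*: put $i$ into $M$; put $id_{(i,p)}$ in $(i,p)$, $p\in J$; all tests active at block $i$ become terminated, and their covers are retired by the operation Retire, including Rule L. Nothing is removed.
* *Phase change* at $i\notin M$ during stage $s$: remove the current $g$-columns of block $i$ from all indices; start phase $r:=s$ with partition $\Pi_{\mathrm{rk}(i)\bmod q}$; for each cell $G$ put $g_{i,r,G}$ in all $(i,p)$ and all active covers $(\tau,p)$ of block $i$ with $p\in G$. (There is at most one phase change per block and stage, so the phase name is new for the block.)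

For the maximal set let $\mathrm{st}_s(e,x)=\sum\{2^{e-d}:d\le e,\ x\in W_{d,s}\}$.

**Stage $s\ge1$.** Carry out the following in order. Within a step, items are treated one after another in increasing order, conditions being evaluated at the moment of treatment.

1. *Punishment.* For $m\le s$, each live token $X^m$ that $V_m$ has lost by stage $s$ is declared universal.
2. *Location.* If $m\le s$ is not located and $V_{m,s}$ contains some $\beta_i^m$, then $m$ is located at the least such $i$, forever.
3. *Release.* If $m\le s$ is located at $i$ and unreleased, $\ell_i^m\in V_{m,s}$, and $\ell_i^m$ is not universal: release $m$ at $i$, i.e. remove $\ell_i^m$ from all indices.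
4. *Id rule.* If $m\le s$ is located at $i$, $f(m)$ is undefined, and $id_c^m\in V_{m,s}$ is live for some $c$ in block $i$: let $f(m):=c$ for the least such $c$ (id type).
5. *Tests.* For each active $\tau$ (block $i$, owner $e$), according to its goal:
   * (lock, $k$), with $m=\langle e,k\rangle$: if $f(m)$ is defined, End($\tau$). Otherwise, if $V_{m,s}$ contains a token $z=y_{\tau,p}^m$ (resp. $z=w_{\tau,\sigma,p}^m$ whose column has been put in), take the least such $z$, let $f(m):=(i,p)$ (resp. $(\sigma,p)$), of test type with answer token $z$, and End($\tau$).
   * (cover, $\sigma$): if $\sigma$ is not active, End($\tau$). Otherwise, if there are distinct $m_p\le s$ ($p\in J$) owned by $e$, located at $i$, with $w_{\tau,\sigma,p}^{m_p}\in V_{m_p,s}$ and $f(m_p)$ undefined or $=(\sigma,p)$: take the least such tuple; for those with $f(m_p)$ undefined let $f(m_p):=(\sigma,p)$, of test type with answer token $w_{\tau,\sigma,p}^{m_p}$; mark $\sigma$ covered by $e$; End($\tau$).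
6. *Capture.* For each $e<s$ that has not captured before: suppose there is $m\le s$ owned by $e$ with $f(m)=c$ of test type, $c$ in a block $i\notin M$ eligible for $e$, and a live token $X^m\in V_{m,s}$ with $X^m\notin\lambda(c)$, where $X$ is one of the $g,y,w$-columns of block $i$ (that is, $X=g_{i,r,G}$, or $X=y_{\tau,p}$ or $w_{\tau,\sigma,p}$ with $\tau$ at block $i$). For the least such $m$ do Separate($i$); $e$ has captured.
7. *Maximal set step.* For the least $e\le s$ (if any) such that some $j$ with $e<j\le s$ has $\mathrm{st}_s(e,a_j)>\mathrm{st}_s(e,a_e)$, take the least such $j$ and separate $a_e,\dots,a_{j-1}$.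
8. *Update.* Each active test whose block is no longer eligible for its owner is ended. Each $i\notin M$ for which $\mathrm{rk}(i)\bmod q$ differs from the index of its current partition gets a phase change.
9. *Start.* Let $e=(s)_0$, where $s\mapsto(s)_0$ is computable and takes each value infinitely often. If $e$ is free, start $\tau=s$ with owner $e$ for the least available code, if any. Code $2k$, with goal (lock, $k$), is available if $m=\langle e,k\rangle\le s$ is located at some $i\notin M$ eligible for $e$ (the block of $\tau$), $f(m)$ is undefined, $m$ was released at $i$, and $V_m$ has lost $\ell_i^m$ by stage $s-1$. Code $2\sigma+1$, with goal (cover, $\sigma$), is available if $\sigma$ is active, its block (the block of $\tau$) is eligible for $e$, and $\sigma$ is not covered by $e$.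
10. *Locks.* For each $m\le s$ with $f(m)=c$ of test type, answer token $z$, $c$ in block $i$, such that $V_m$ has lost $z$ by stage $s$: put $z$ into every existing index $c'\ne c$ of block $i$ that has never contained $z$ and for which $i\in M$, or $c$ is retired, or $c'$ is retired.

**Effectivity.** At each stage $M$ is finite, as are the sets of tests, covers, located rows, released rows and universal tokens, and the domain of $f$. So $\mathrm{rk}(i)$ is computable uniformly in $i,s$. The phase of block $i$ at stage $s$ is computable from the history of $M$: for $i\notin M$ it is the last stage at which step 8 found a change of $\mathrm{rk}(i)\bmod q$ (and $0$ if there is none), for $i\in M$ it is the phase at the time of separation. Treat all phase changes of one stage as one operation. Then up to stage $s$ only finitely many operations are performed, their list is computable from $s$, and the effect of each on a given pair (index, token) is decidable. So "$x\in\lambda_s(c)$" is decidable. The conditions in the steps involve finitely many $m\le s$, finite sets $V_{m,s}$, finitely many indices of one block, or finitely many codes, so they are decidable. Whether a test starts at stage $\tau$ is decidable, so the set of indices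 is computable; it is infinite, and we treat it as $\mathbb N$. Let $\lambda=\lim_s\lambda_s$ (the limit exists by Lemma 6 below) and $\mathcal S=\{\lambda(c):c\text{ an index}\}$.

## 8. Every membership changes at most $0\to1\to0$

The purpose of this section is to see that the construction is legal, and to record which indices have unique sets.

**Lemma 5.** (a) If $X^m\in V_{m,s}$, then $X^m$ is not universal up to the end of step 10 of stage $s$. In particular answer tokens are not universal when chosen, and they never become universal. (b) If $m$ is released at $i$ at stage $r$ and $V_m$ has lost $\ell_i^m$ by stage $t$, then $r<t$.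

**Proof.** (a) $X^m$ becomes universal only after $V_m$ has lost it, and a lost token is never shown again. When $z$ is chosen as an answer token it is shown, and its test is ended in the same step; so it is not live afterwards, and never becomes universal. (b) $\ell_i^m\in V_{m,r}$, so it has not been lost by stage $r$. $\square$

**Lemma 6.** Starting from empty contents, $\lambda(c)(x)$ changes at most $0\to1\to0$. Hence $\lambda$ is a $\Sigma_2^{-1}$-computable numbering of $\mathcal S$.

**Proof.** A nonuniversal token can be removed at only one moment, the same for all indices: release (for $\ell$), the end of the test (for $y,w$), the change of the phase (for $g$). After that moment it is not live, so it never becomes universal, and it can enter indices only by step 10 ($y,w$), by Rule L ($\ell$), or by copying into a newly created cover. We check that it never enters an index that contained it before.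

Step 10 puts $z$ only into indices that have never contained $z$. A newly created cover has contained nothing before. Suppose Rule L puts $\ell_i^m$ into $(\tau,p)$. Then $V_m$ had lost $\ell_i^m$ by some stage $t<\tau$, and by Lemma 5(b) $m$ was released at a stage $<t<\tau$. Release removed $\ell_i^m$ from all positions, and no position gets it back, because Rule L concerns covers only and answer tokens are $y,w$-tokens. So $(\tau,p)$, created at stage $\tau$ as a copy of a position without $\ell_i^m$, had not contained $\ell_i^m$ before its retirement. These later entries are never undone.

A token is declared universal while live. At such a moment it has not been removed from any index, so each existing index contains it or has never contained it. From then on every index contains it forever, new covers by copying.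

Finally $\lambda(c)=X_c\setminus Y_c$, where $X_c$ is the set of tokens ever put into $c$ and $Y_c$ the set of tokens ever removed from $c$. Both are c.e. uniformly in $c$. $\square$

Row $m_0$ shows nothing. So tokens $X^{m_0}$ never become universal, and $m_0$ is never located, never released, and never gets a value of $f$. These tokens are never lock tokens and never used in Rule L; they are our uncorrupted witnesses.

Nonuniversal tokens of $\beta_i$ occur only in block $i$. Nonuniversal tokens of $id_c$ occur only in $c$: covers copy only positions of blocks outside $M$, while $id_{(i,p)}$ is put in only when $i$ enters $M$. If $i\in M$, all covers of block $i$ are retired. Looking at $\beta_i^{m_0}$ and $id_c^{m_0}$ we get: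

**(D1)** Indices in different blocks have different sets.

**(D2)** If $c$ is an index of a block $i\in M$, or a cover retired at some time, then $id_c^{m_0}\in\lambda(c)$, and $\lambda(c')\neq\lambda(c)$ for all $c'\neq c$.

## 9. The shape of a block outside $M$

The next lemma says that the non-retired indices of a block outside $M$ differ only in the obvious columns.

**Lemma 7.** At every moment between operations, for each $i\notin M$ with current phase $r$ and active tests $\tau_1<\dots<\tau_l$ at block $i$, there is a set $C$ (not depending on $p$ and $b$), containing all universal tokens but no nonuniversal token of the current $g$-columns of block $i$ or of the $y,w$-columns of $\tau_1,\dots,\tau_l$, such that, with $p\in G$ a cell of the current partition,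
$$\lambda(i,p)=C\cup g_{i,r,G}\cup\bigcup_ay_{\tau_a,p},\qquad \lambda(\tau_b,p)=C\cup g_{i,r,G}\cup\bigcup_{a\le b}y_{\tau_a,p}\cup\bigcup_{a>b}w_{\tau_a,\tau_b,p}.$$

**Proof.** At stage 0, $C=\beta_i\cup\ell_i$. We go through the operations that affect non-retired indices of block $i\notin M$. Step 10, for one $m$ with its $z$ and $c$, counts as one operation. Nonuniversal $g,y,w$-tokens belonging to another block never occur in block $i$, so operations at other blocks matter only through universal tokens.

A universal declaration adds the token to $C$. A release at $i$ removes $\ell_i^m$ from $C$.

Start($\tau$) at block $i$: $\tau$ becomes the largest active test, and its columns have not been used before. The index $(\tau,p)$ becomes equal to $(i,p)$, both with $y_{\tau,p}$ added, and $(\tau_b,p)$ gets $w_{\tau,\tau_b,p}$. The form is preserved with the same $C$.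

End($\tau_j$): the nonuniversal tokens of its $y,w$-columns disappear, the universal ones are in $C$, $\tau_j$ leaves the list, and $\zeta_{\tau_j}$ is added to $C$. Retirement and Rule L change only retired covers.

Phase change at $i$: the nonuniversal tokens of the old $g$-columns disappear, the universal ones are in $C$, and the new $g$-columns are put in as required.

Step 10: it puts $z$ into a non-retired index of block $i\notin M$ only if $c$ is retired. Then $c=(\sigma,p)$ is a cover, so $z=w_{\tau,\sigma,p}^m$ for a test $\tau$ that has ended. While live, $z$ was only in $(\sigma,p)$ and was not copied, since only positions are copied. After that it entered indices only by step 10 and by copying positions. Before the first action of step 10 for $z$ with $c$ retired, step 10 could give $z$ only to retired covers; so no non-retired index of block $i$ has ever contained $z$ then. At this first action $z$ is put into all positions and all active covers of block $i$ simultaneously, i.e. into $C$. Later actions for $z$ do not change non-retired indices. Since $\tau$ has ended, $z$ is not in a column of an active test. $\square$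

## 10. The complement of $M$

Captures interfere with the usual construction of a maximal set; the purpose of this section is to see that $M$ is maximal nevertheless.

**Lemma 8.** (a) $\bar a_t:=\lim_sa_t^s$ exists for every $t$, where $a_t^s$ is the value of $a_t$ at stage $s$; so $\overline M=\{\bar a_0<\bar a_1<\cdots\}$ is infinite. (b) For every c.e. $W$, one of $W\cap\overline M$, $\overline M\setminus W$ is finite. (c) $\overline M$ has no infinite c.e. subset. (d) $Ex_e=\{i:i=a_t\text{ at some moment for some }t<c_e\}$ is finite, and a block $i\notin Ex_e$ is eligible for $e$ as long as $i\notin M$.

**Proof.** (a) Each $e$ captures at most once, and it captures $a_t$ only if $t\ge c_e$. By induction, consider stages after which all $a_u$, $u<t$, are constant and no $e$ with $c_e\le t$ captures. Step 7 does not act with an index $u<t$, since it would separate $a_u$. Step 7 with an index $>t$, and captures by $e$ with $c_e>t$, do not touch $a_0,\dots,a_t$. So $a_t$ changes only when step 7 acts with index exactly $t$, and then the new $a_t$ (the old $a_j$) has a strictly larger value $\mathrm{st}_s(t,\cdot)$. These values do not decrease in $s$ for a fixed number and are $<2^{t+1}$. So there are finitely many changes.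

(b) Let $W_e$ be a counterexample with $e$ least. There is $t_0\ge e$ such that all $\bar a_t$, $t\ge t_0$, have the same final membership in each of $W_0,\dots,W_{e-1}$. Choose $t\ge t_0$ with $\bar a_t\notin W_e$ and $j>t$ with $\bar a_j\in W_e$. At all late stages $\mathrm{st}_s(e,\bar a_j)=\mathrm{st}_s(e,\bar a_t)+1$. Since
$$2^{t-e}\,\mathrm{st}_s(e,x)\le\mathrm{st}_s(t,x)<2^{t-e}(\mathrm{st}_s(e,x)+1),$$
it follows that $\mathrm{st}_s(t,\bar a_j)>\mathrm{st}_s(t,\bar a_t)$. At a late stage at which $a_0,\dots,a_j$ have their final values, step 7 therefore acts with some index $\le t$ and separates one of $a_0,\dots,a_t$, a contradiction.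

(c) This follows from (b) as in Section 2.

(d) By (a) every $a_t$ takes finitely many values. If $i\notin Ex_e$ and $i\notin M$, then $i=a_{\mathrm{rk}(i)}$ forces $\mathrm{rk}(i)\ge c_e$. $\square$

## 11. Blocks outside $M$ in the limit

Let $i\notin M$ (at the end). Since $\mathrm{rk}(i)$ is eventually constant, so is the phase of $i$; call its final value $r$. Every test at block $i$ is either active forever or ended at some time, since termination puts $i$ into $M$. Let $\Sigma_i$ be the set of tests at block $i$ active forever. It is finite: each owner has at most one active test at a time, and by step 8 only owners $e$ with $c_e\le\lim\mathrm{rk}(i)$ can own such tests. Let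
$$N_i=\{(i,p):p\in J\}\cup\{(\sigma,p):\sigma\in\Sigma_i,\ p\in J\},$$
the never-retired indices of block $i$. For $p\in G$, a cell of the final partition, define sets of column names
$$L(i,p)=\{g_{i,r,G}\}\cup\{y_{\sigma,p}:\sigma\in\Sigma_i\},$$
$$L(\sigma,p)=\{g_{i,r,G}\}\cup\{y_{\sigma',p}:\sigma'\in\Sigma_i,\sigma'\le\sigma\}\cup\{w_{\sigma',\sigma,p}:\sigma'\in\Sigma_i,\sigma'>\sigma\}.$$

For example, if $\Sigma_i=\{3,7\}$, then $L(i,p)=\{g,y_{3,p},y_{7,p}\}=L(7,p)$, while $L(3,p)=\{g,y_{3,p},w_{7,3,p}\}$, with $g=g_{i,r,G}$.

**Lemma 9.** Let $i\notin M$ and $c,c'\in N_i$.

(a) $\bigcup L(c)\subseteq\lambda(c)$. If $L(c)=L(c')$, then $\lambda(c)=\lambda(c')$. If $X\notin L(c)$ but $X\in L(c'')$ for some $c''\in N_i$, and $X^m$ is never universal, then $X^m\notin\lambda(c)$, and moreover $X^m$ is not in the content of $c$ at all late moments.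

(b) If $L(c)\neq L(c')$, then $L(c)\not\subseteq L(c')$.

(c) If $\Sigma_i\ne\emptyset$, then $\lambda(i,p)=\lambda(\max\Sigma_i,p)$ for all $p$. If $\Sigma_i=\emptyset$, then $\lambda(i,p)=\lambda(i,p')$ iff $p,p'$ are in the same cell of the final partition, and no cover $c'$ has $\lambda(c')=\lambda(i,p)$.

(d) For every $u<q$ there are infinitely many $t\equiv u\pmod q$ with $\Sigma_{\bar a_t}=\emptyset$; the final partition of block $\bar a_t$ is $\Pi_{t\bmod q}$.

**Proof.** (a) Fix a token $x$; it lies in exactly one column. If this is a $y,w$-column of a test not in $\Sigma_i$, that test is not active at block $i$ at late moments. If it is a $g$-column of a non-final phase, that phase is over at late moments. So by Lemma 7, at late moments $x$ is in $c$ iff $x\in C$ or $x$ lies in a column of $L(c)$. Here $C$ does not depend on $c\in N_i$, and at late moments it contains no nonuniversal token of the columns in $\bigcup_{c''\in N_i}L(c'')$. All claims follow.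

(b) We give elements of both differences whenever the sets differ. For $(i,p)$ and $(i,p')$ with $p\neq p'$: if there is $\sigma\in\Sigma_i$, use $y_{\sigma,p}$ and $y_{\sigma,p'}$; otherwise both sets are singletons. For $(i,p)$ and $(\sigma,p')$ with $p\neq p'$: use $y_{\sigma,p}$ and $y_{\sigma,p'}$. For $(i,p)$ and $(\sigma,p)$, let $\mu=\max\Sigma_i$: if $\sigma=\mu$, the sets are equal; if $\sigma<\mu$, then $y_{\mu,p}\in L(i,p)\setminus L(\sigma,p)$ and $w_{\mu,\sigma,p}\in L(\sigma,p)\setminus L(i,p)$. For $(\sigma,p)$ and $(\sigma',p')$ with $p\ne p'$: use $y_{\sigma,p}$ and $y_{\sigma',p'}$. For $(\sigma,p)$ and $(\sigma',p)$ with $\sigma<\sigma'$: $w_{\sigma',\sigma,p}\in L(\sigma,p)\setminus L(\sigma',p)$ and $y_{\sigma',p}\in L(\sigma',p)\setminus L(\sigma,p)$.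

(c) The first claim holds since $L(i,p)=L(\max\Sigma_i,p)$. If $\Sigma_i=\emptyset$, then $L(i,p)=\{g_{i,r,G}\}$, and (a) with tokens of $m_0$ gives the second claim. All covers of block $i$ are then retired at some time, so (D1) and (D2) give the third.

(d) If $\Sigma_{\bar a_t}\ne\emptyset$, pick $\sigma$ in it, with owner $e$; by step 8, $t\ge c_e$. Each $e$ owns at most one forever-active test. So for given $E$ at most $E$ numbers $t<c_E$ have $\Sigma_{\bar a_t}\neq\emptyset$, as the owners are $<E$. But $c_E/q=2(E+1)$ numbers $t<c_E$ satisfy $t\equiv u$, so at least $E+2$ of them have $\Sigma_{\bar a_t}=\emptyset$. Let $E\to\infty$. The last claim holds by stage 0 and step 8, since $\lim\mathrm{rk}(\bar a_t)=t$. $\square$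

Part (b) is what makes betrayal visible: a row that equals a different set of $N_i$ must show a token from outside the set it committed to.

## 12. What an honest opponent is forced to do

Call $e$ *honest* if $\pi_e$ is a numbering of $\mathcal S$. In this section $e$ is honest and $m=\langle e,k\rangle$. Recall that if $f(m)$ is defined, it is an index of the block at which $m$ is located, by steps 4, 5 and 9. We first see that live tokens shown are kept.

**(H1)** No token $X^m$ is ever universal. If $X^m$ is live at all sufficiently late moments and $V_m$ shows it at some stage, then $X^m\in V_m$. The row $m$ is located, at the unique block $i$ such that $V_m=\lambda(c^*)$ for some $c^*$ of block $i$.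

**Proof.** A universal $X^m$ would have been lost by $V_m$, but it is in all sets of $\mathcal S$, and $V_m\in\mathcal S$. If $X^m$ is eventually always live and shown, but not in $V_m$, then it is lost, and step 1 at a late stage $s\ge m$ makes it universal, a contradiction. We have $V_m=\lambda(c^*)$ for some $c^*$, whose block $i$ is unique by (D1). Since $\beta_i^m\in V_m$, it is eventually shown, so $m$ is located. If some $\beta_{i'}^m$ is shown, then $\beta_{i'}^m\in V_m$, as it is always live; being nonuniversal it occurs only in block $i'$, so $i'=i$. $\square$

Next, tokens we removed must be dropped.

**(H2)** If $f(m)$ is of test type with answer token $z$, then $V_m$ loses $z$. If $m$ is released at $i$, then $V_m$ loses $\ell_i^m$.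

**Proof.** $z$ was shown. It is nonuniversal and was removed from all indices when the test ended. It is put into an index again only by step 10, after $V_m$ has lost it (and is then possibly copied). If $z$ were never lost, then $z\in V_m$ while $z$ is in no set of $\mathcal S$, which is impossible. Likewise $\ell_i^m$ was shown at its release, and after the release it enters indices only by Rule L, after $V_m$ has lost it. $\square$

Now the locks work.

**(H3)** Let $f(m)=c$ be of test type, in block $i$, and let $c'\ne c$ be in block $i$, with $i\in M$, or $c$ retired at some time, or $c'$ retired at some time. Then $V_m\neq\lambda(c')$.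

**Proof.** Let $z$ be the answer token, chosen at the end of test $\tau$. By (H2), $z\notin V_m$.

*Case 1: $c'$ did not contain $z$ before $\tau$ ended.* At a late stage step 10 finds $z$ lost and its conditions on $i,c,c'$ satisfied. Then either $c'$ has never contained $z$ and gets it now, or it got $z$ after the end of $\tau$. In both cases $z$ is never removed from $c'$ again. So $z\in\lambda(c')$ and $V_m\neq\lambda(c')$.

*Case 2: $c'$ contained $z$ before $\tau$ ended.* If $z=w_{\tau,\sigma,p}^m$, then while live it was only in $(\sigma,p)=c$, a contradiction. So $z=y_{\tau,p}^m$, $c=(i,p)$, $\tau$ has goal (lock, $k$), and $c'=(\rho,p)$ with $\rho\ge\tau$, since the column was put in $(i,p)$ and $(\tau,p)$ and copied into covers created later. By step 9, $m$ had been released at $i$ and $V_m$ had lost $\ell_i^m$ by stage $\tau-1<\rho$. The position $c$ is never retired. So either $i\in M$, whence all covers of block $i$ are retired at some time, or $c'$ is retired at some time. When $c'$ is retired, Rule L puts $\ell_i^m$ into it permanently, while $\ell_i^m\notin V_m$. So $V_m\ne\lambda(c')$. $\square$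

**(H4)** $e$ never captures.

**Proof.** Suppose it captures via $m$, $c=f(m)$, $X^m$, block $i$. Afterwards $i\in M$. The phase of $i$ stays current, and if $X$ is a $y,w$-column, its test was active and is now terminated; so $X^m$ is live forever, and $X^m\in V_m$ by (H1). At the capture $X^m\notin\lambda(c)$. From then on $c$ receives only universal tokens ($X^m$ is not universal by (H1)), $id_c$-tokens, $\ell$-tokens by Rule L, and lock tokens $z'$ of rows $m'$. Such a $z'$ has superscript $m'$, and the lock token of $m$ itself goes only to indices different from $c$. So $X^m\notin\lambda(c)$ and $V_m\ne\lambda(c)$. By (H3), $V_m\neq\lambda(c')$ for all other $c'$ of block $i$. As $m$ is located at $i$, this contradicts (H1). $\square$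

So commitments are kept.

**(H5)** If $m$ is located at $i\notin Ex_e$ and $f(m)=c$ is defined, then $V_m=\lambda(c)$.

**Proof.** If $f(m)$ is of id type, $id_c^m\in V_m$ by (H1), and only $\lambda(c)$ contains it. Let $f(m)$ be of test type and suppose $V_m=\lambda(c^*)\neq\lambda(c)$, $c^*$ in block $i$. By (H3), $i\notin M$ and neither $c$ nor $c^*$ is ever retired, so $c,c^*\in N_i$. By Lemma 9(a), $L(c)\neq L(c^*)$, and by Lemma 9(b) there is $X\in L(c^*)\setminus L(c)$, a $g$-, $y$- or $w$-column of block $i$. At all late moments $X^m$ is live, $V_m$ shows it (as $X^m\in\lambda(c^*)=V_m$), $X^m$ is not in $c$ (Lemma 9(a) and (H1)), and $i$ is eligible for $e$ (Lemma 8(d)). So $e$ captures or has captured, contradicting (H4). $\square$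

It remains to see that commitments are made. First, tests of honest opponents do not get stuck.

**(H6)** No test owned by $e$ is active forever.

**Proof.** Suppose $\tau$ is active forever, at block $i$. Then $i\notin M$, and by step 8, $\mathrm{rk}(i)\ge c_e$ at arbitrarily late moments. As $\mathrm{rk}(i)$ never increases, this holds at all moments, so $i\notin Ex_e$.

*Goal (lock, $k$).* The row $m=\langle e,k\rangle$ is located at $i$, so $V_m=\lambda(c^*)$ with $c^*$ in block $i$. If $c^*$ is retired at some time, $V_m$ eventually shows the live token $id_{c^*}^m$; then $f(m)$ gets defined by step 4, if it was not before, and $\tau$ ends by step 5. If $c^*\in N_i$, then $\lambda(c^*)$ contains $w_{\tau,\sigma,p}^m$ (if $c^*=(\sigma,p)$ with $\sigma<\tau$) or $y_{\tau,p}^m$ for some $p$ (otherwise), by Lemma 9(a). $V_m$ eventually shows this token, and $\tau$ ends by step 5. Both cases are contradictory.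

*Goal (cover, $\sigma$).* $\sigma$ was active when $\tau$ started, so $\sigma<\tau$, and $\sigma$ is active forever, since otherwise $\tau$ is ended. For each $p$ there is $m_p$ owned by $e$ with $V_{m_p}=\lambda(\sigma,p)$. These $m_p$ are distinct because the sets are distinct (token $y_{\sigma,p}^{m_0}$ and Lemma 9(a)). By (H1), $m_p$ is located at $i$; and $V_{m_p}$ shows $w_{\tau,\sigma,p}^{m_p}$ at all late stages. If $f(m_p)$ is defined, then by (H5) $\lambda(f(m_p))=\lambda(\sigma,p)\ni w_{\tau,\sigma,p}^{m_0}$, and this token is never put in any index other than $(\sigma,p)$; so $f(m_p)=(\sigma,p)$. Hence the success condition in step 5 is eventually met and $\tau$ ends, a contradiction. $\square$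

Below, availability of a code means the condition stated in step 9, irrespective of whether $e=(s)_0$ and whether $e$ is free.

**(H7)** Every code is started by $e$ at most once, and no code is available to $e$ at step 9 of all sufficiently late stages.

**Proof.** When a test with goal (lock, $k$) stops being active, either $f(m)$ is defined, or its block, at which $m$ is located, is in $M$ or permanently ineligible for $e$. When a test with goal (cover, $\sigma$) stops, $\sigma$ is covered by $e$, or no longer active, or its block is in $M$ or permanently ineligible. A new test of $e$ starts only when $e$ is free. So a code is not available after its test has stopped, and no code is started twice.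

Say that $e$ is considered at $s$ if $e=(s)_0$. Then $e$ is considered while free infinitely often: if it is considered while not free, its current test later stops by (H6), and no test of $e$ starts before the next consideration after that, at which $e$ is free. Suppose a code is available at all late stages. At each late stage at which $e$ is considered while free, this code or a smaller one is started, and each at most once. So it is started at some time, its test stops by (H6), and afterwards it is not available, a contradiction. $\square$

**(H8)** If $m$ is located at $i\notin Ex_e$, then $f(m)$ is defined.

**Proof.** Let $V_m=\lambda(c^*)$, $c^*$ in block $i$. If $i\in M$, then $id_{c^*}^m\in V_m$, so step 4 defines $f(m)$ at a late stage if it is still undefined. Let $i\notin M$. If $m$ were never released, all indices of block $i$ would contain $\ell_i^m$ forever, so $V_m$ would show it at all late stages; as it is not universal, $m$ would be released. So $m$ is released, and by (H2) $V_m$ loses $\ell_i^m$. If $f(m)$ stayed undefined, code $2k$ would be available at all late stages (Lemma 8(d)), contradicting (H7). $\square$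

**(H9)** If $i\notin M\cup Ex_e$ and $\sigma\in\Sigma_i$, then for every $p$ there is $k$ with $f(\langle e,k\rangle)=(\sigma,p)$ and $\langle e,k\rangle$ located at $i$.

**Proof.** $\sigma$ is active forever, and its block is always eligible for $e$. By (H7), code $2\sigma+1$ is not available at all late stages. So $\sigma$ is covered by $e$ at some stage, and this yields such rows $m_p$. $\square$

## 13. Translating an honest list into our list

**Lemma 10.** If $e$ is honest, there is a computable $F_e$ with $\pi_e=\lambda\circ F_e$ such that $\mathrm{range}(F_e)$ contains all but finitely many of the never-retired covers.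

**Proof.** Given $k$, let $m=\langle e,k\rangle$ and wait until $m$ is located, at $i$. If $i\notin Ex_e$, let $F_e(k)=f(m)$, which is defined by (H8) and correct by (H5). For the finitely many $i\in Ex_e$ we use finite information, including whether $i\in M$.

**Exceptional $i\in M$.** Wait until $V_m$ shows a live $id_c^m$ with $c$ in block $i$, and output $c$. Such a $c$ is found, since all indices of block $i$ carry their $id$-columns. The output is correct, since $id_c^m\in V_m$ by (H1) and only $\lambda(c)$ contains it.

**Exceptional $i\notin M$.** We are given $\Sigma_i$, $N_i$, the sets $L(c)$ for $c\in N_i$, and a stage $s_i$ from which on all columns in these $L(c)$ are live. As in (H8) (this part needs no eligibility), $m$ is released and $V_m$ loses $\ell_i^m$; wait for a stage $s_1$ by which both have happened. Wait until all tests $\tau\le s_1$ at block $i$ with $\tau\notin\Sigma_i$ have ended. Let $Q$ be the finite set of these tests. Then wait for a stage $\ge s_i$ at which one of the following holds: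

* $V_m$ shows $id_c^m$ for some $c=(\tau,p)$, $\tau\in Q$; then output $c$;
* $V_m$ shows $\zeta_\tau^m$ for all $\tau\in Q$ and $X^m$ for all $X\in L(c)$, for some $c\in N_i$; then output $c$.

*An output is made.* Let $V_m=\lambda(c^*)$, $c^*$ in block $i$. A cover $(\rho,p)$ of block $i$ with $\rho>s_1$, $\rho\notin\Sigma_i$ is eventually retired, and Rule L puts $\ell_i^m$ into it, while $\ell_i^m\notin V_m$. So it is not $c^*$. Hence
$$c^*=(\tau,p)\text{ with }\tau\in Q,\quad\text{or}\quad c^*\in N_i.\tag{1}$$
In the first case $id_{c^*}^m\in V_m$. In the second case $V_m$ contains all $\zeta_\tau^m$, $\tau\in Q$, since the indices in $N_i$ got $\zeta_\tau$ at the end of $\tau$ if they existed then, and otherwise later by copying; and it contains all $X^m$, $X\in L(c^*)$, by Lemma 9(a).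

*The output is correct.* For an output by $id_c^m$ this is as before. In the other case the shown tokens are live at all later moments, so they are in $V_m$ by (H1). Since $\zeta_\tau^m$ is nonuniversal and never put into $(\tau,p)$, we have $c^*\neq(\tau,p)$ for $\tau\in Q$, so $c^*\in N_i$ by (1). By the last part of Lemma 9(a), $L(c)\subseteq L(c^*)$. Hence $L(c)=L(c^*)$ by Lemma 9(b), and $V_m=\lambda(c)$ by Lemma 9(a).

**The range.** A never-retired cover $(\sigma,p)$ belongs to a block $i\notin M$ with $\sigma\in\Sigma_i$. If $i\notin Ex_e$, it is in the range of $F_e$ by (H9). As $Ex_e$ and all $\Sigma_i$ are finite, only finitely many are missed. $\square$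

## 14. The Rogers semilattice is $(\mathcal T,\subseteq)$

We now repeat the computation of Proposition 3, with all opponents allowed. Call a c.e. set $W$ of indices *good* if $\lambda|_W$ is a numbering of $\mathcal S$ and $W$ contains all but finitely many never-retired covers. By Lemma 6, $\lambda|_W$ is then $\Sigma_2^{-1}$-computable. Put $W_p=\{i:(i,p)\in W\}$ and $T(W)=\{p\in J:\overline M\setminus W_p\text{ is finite}\}$. By Lemma 8(b), $W_p\cap\overline M$ is finite if $p\notin T(W)$.

**(R1)** Every $\Sigma_2^{-1}$-computable numbering $\pi$ of $\mathcal S$ is equivalent to $\lambda|_W$ for some good $W$.

**Proof.** Let $\pi=\pi_e$ and $W=\mathrm{range}(F_e)$, which is good by Lemma 10. With $\lambda|_W=\lambda\circ h$: from $k$ find $n$ with $h(n)=F_e(k)$; from $n$ find $k$ with $F_e(k)=h(n)$. $\square$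

**(R2)** If $W,W'$ are good and $T(W)\subseteq T(W')$, then $\lambda|_W\le\lambda|_{W'}$.

**Proof.** All but finitely many $c\in W$ are in $W'$. Covers retired at some time and positions of blocks $i\in M$ belong to every good set, by (D2). Never-retired covers are in $W'$ with finitely many exceptions. If $p\in T(W)$, then $p\in T(W')$, so $(i,p)\in W'$ for all but finitely many $i\in\overline M$. If $p\notin T(W)$, only finitely many $(i,p)\in W$ have $i\in\overline M$. Let $W=\mathrm{range}(h)$, $W'=\mathrm{range}(h')$. Given $n$, if $c=h(n)$ is not one of the finitely many exceptions, find $n'$ with $h'(n')=c$. For each exceptional $c$ use a fixed $n'$ with $\lambda(h'(n'))=\lambda(c)$. $\square$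

**(R3)** If $W,W'$ are good and $\lambda|_W\le\lambda|_{W'}$, then $T(W)\subseteq T(W')$.

**Proof.** Let $\lambda(h(n))=\lambda(h'(\rho(n)))$ with $\rho$ computable. For $c\in W$ put $\gamma(c)=h'(\rho(n_c))$, where $n_c$ is the least $n$ with $h(n)=c$. Then $\gamma$ is partial computable with domain $W$, $\gamma(c)\in W'$ and $\lambda(\gamma(c))=\lambda(c)$. Suppose $p\in T(W)\setminus T(W')$. The set $N=\{i:(i,p)\in W,\ \gamma(i,p)\neq(i,p)\}$ is c.e. If $i\in M$ and $(i,p)\in W$, then $\gamma(i,p)=(i,p)$ by (D2); so $N\subseteq\overline M$. For almost all $i\in\overline M$ we have $(i,p)\in W$ and $(i,p)\notin W'$, so $i\in N$. Thus $N$ is an infinite c.e. subset of $\overline M$, contradicting Lemma 8(c). $\square$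

**(R4)** $T(W)\in\mathcal T$ for good $W$.

**Proof.** Let $G$ be a cell of $\Pi_u$. By Lemma 9(d) there are infinitely many $i\in\overline M$ with $\Sigma_i=\emptyset$ and final partition $\Pi_u$. For such $i$ and $p\in G$, by (D1) and Lemma 9(c), the only indices of the set $\lambda(i,p)$ are the $(i,p')$, $p'\in G$. So some $(i,p')$ with $p'\in G$ lies in $W$. As $G$ is finite, for some $p'\in G$ the set $W_{p'}\cap\overline M$ is infinite, i.e. $p'\in T(W)$. $\square$

**(R5)** Every $T\in\mathcal T$ is $T(W)$ for some good $W$.

**Proof.** Let $W^T=\{\text{all covers}\}\cup\{(i,p):p\in T\text{ or }i\in M\}$, a c.e. set. To see that $\lambda|_{W^T}$ is onto $\mathcal S$, only positions $(i,p)$ with $i\notin M$ need consideration. If $\Sigma_i\neq\emptyset$, $\lambda(i,p)$ is the set of a cover by Lemma 9(c). If $\Sigma_i=\emptyset$, the final partition is some $\Pi_u$, $T$ meets the cell of $p$ in some $p'$, and $\lambda(i,p)=\lambda(i,p')$ by Lemma 9(c). So $W^T$ is good. For $p\in T$ we have $W^T_p=\mathbb N$, for $p\notin T$ we have $W^T_p=M$. As $\overline M$ is infinite, $T(W^T)=T$. $\square$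

**Proof of Theorem 1 and Corollary 2.** By (R1) every element of $\mathcal R_2^{-1}(\mathcal S)$ is the class of some $\lambda|_W$ with $W$ good. By (R2) and (R3), $\lambda|_W\le\lambda|_{W'}$ iff $T(W)\subseteq T(W')$, so $[\lambda|_W]\mapsto T(W)$ is well defined and an order embedding. By (R4) and (R5) its range is $\mathcal T$. With Lemma 4,
$$\mathcal R_2^{-1}(\mathcal S)\cong(\mathcal T,\subseteq)\cong(\mathcal U,\subseteq).$$
This is Theorem 1. For $A=\{1,\dots,n-1\}$ and $\mathcal U=\{A\}\cup\{A\setminus\{a\}:a\in A\}$ it gives a family with exactly $n$ $\Sigma_2^{-1}$-computable numberings up to equivalence, ordered as stated in Corollary 2. $\blacksquare$
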